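
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Bounded critical Besov norms and $L^s(L^q)$-regularity\\ for the Navier--Stokes equations in bounded domains}


\begin{abstract}
Let $u$ be a weak solution of the Navier--Stokes system in a smooth bounded domain $\Omega\subseteq\mathbb R^3$ that satisfies the energy inequality from every initial time, and let $\frac2s+\frac3q=1$, $3<q<\infty$. We show that if the critical Besov norm $\big(\int_0^\infty\|e^{-\tau A}u(t)\|_q^s\,d\tau\big)^{1/s}$ is locally bounded in $t\in[0,T)$, then $u\in L^s_{\rm loc}([0,T);L^q(\Omega))$, and $u$ is smooth for $t>0$. The core is a blow-up criterion: at a singular time the critical Besov norm must tend to infinity. Its proof splits the rescaled solution into a subcritical mild solution and a finite-energy perturbation,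 shows that the rescaled limit vanishes at the final time, and concludes by backward uniqueness and unique continuation for the vorticity. Only interior regularity theory is used for the limit flow.
\end{abstract}

\section{The question and the answer}

\subsection{Setting}

Let $\Omega\subseteq\mathbb R^3$ be a bounded domain with smooth boundary, $0<T\le\infty$, and $u_0\in L^2_\sigma(\Omega)$, the closure in $L^2$ of the space $C^\infty_{c,\sigma}(\Omega)$ of smooth compactly supported divergence-free fields. We consider the Navier--Stokes system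
\begin{equation}\label{NS}
u_t-\Delta u+(u\cdot\nabla)u+\nabla\pi=0,\quad \operatorname{div}u=0\ \text{ in }(0,T)\times\Omega,\qquad u|_{\partial\Omega}=0,\qquad u(0)=u_0 .
\end{equation}
A \emph{weak solution} is a field $u\in L^\infty_{\rm loc}([0,T);L^2_\sigma(\Omega))\cap L^2_{\rm loc}([0,T);W^{1,2}_0(\Omega))$ with
\[
-\int_0^T\langle u,v_t\rangle\,dt+\int_0^T\langle\nabla u,\nabla v\rangle\,dt+\int_0^T\langle(u\cdot\nabla)u,v\rangle\,dt=\langle u_0,v(0)\rangle
\]
for all $v\in C_0^\infty([0,T)\times\Omega)^3$ with $\operatorname{div}v=0$. As usual, $u$ is identified with its representative that is weakly continuous from $[0,T)$ into $L^2_\sigma(\Omega)$ with $u(0)=u_0$, so that $u(t)$ is defined for every $t$. We say that $u$ satisfies the energy inequality \emph{from every initial time} if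
\begin{equation}\label{EI}
\tfrac12\|u(t)\|_2^2+\int_{t_0}^t\|\nabla u\|_2^2\,d\tau\le\tfrac12\|u(t_0)\|_2^2\qquad\text{for all }t_0\in[0,T),\ t\in[t_0,T).
\end{equation}

Let $P$ be the Helmholtz projection and $A=-P\Delta$ the Stokes operator. Whenever $s$ occurs together with $q$, we assume $2<s<\infty$, $3<q<\infty$ and $\frac2s+\frac3q=1$. Define
\[
B^{q,s}(\Omega)=\Big\{v\in L^2_\sigma(\Omega):\ \|v\|_{B^{q,s}(\Omega)}:=\Big(\int_0^\infty\|e^{-\tau A}v\|_q^s\,d\tau\Big)^{1/s}<\infty\Big\}.
\]
Thus $\|v\|_{B^{q,s}}$ is the $L^s(0,\infty;L^q)$-norm of the \emph{linear} flow started at $v$. For the nonlinear flow the class $L^s(L^q)$ is the natural regularity class: a weak solution in $L^s(0,t;L^q)$ is smooth on $\overline\Omega\times(0,t)$ (fact (F3) below). Both norms are critical. If $u$ solves \eqref{NS}, so does $\lambda u(\lambda x,\lambda^2t)$ on $\lambda^{-1}\Omega$, and neither $\|u\|_{L^s(L^q)}$ nor $\|u(t)\|_{B^{q,s}}$ changes under this rescaling.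

A time $t\in[0,T)$ is called \emph{local right-side $L^s(L^q)$-regular} for $u$ if $u\in L^s(t,t+\varepsilon;L^q(\Omega))$ for some $\varepsilon>0$ with $t+\varepsilon<T$. Our starting point is the following result.

\begin{proposition}[\cite{Preprint}]\label{known}
Let $u$ be a weak solution satisfying \eqref{EI} and $u\in L^\infty_{\rm loc}([0,T);B^{q,s}(\Omega))$. Then every $t\in[0,T)$ is local right-side $L^s(L^q)$-regular for $u$, with some $\varepsilon=\varepsilon(t)>0$ that may depend on $t$.
\end{proposition}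

It is noted in \cite{Preprint} that, because $\varepsilon$ may depend on $t$, it is not known there whether $u\in L^s_{\rm loc}([0,T);L^q(\Omega))$. This is the question we answer.

\subsection{Where the difficulty lies, and which answer to expect}

Right-side regularity at every time does not by itself give local integrability. The scalar function $t\mapsto(t_*-t)^{-1/s}1_{\{t<t_*\}}$ is in $L^s(t,t+\varepsilon)$ for each $t\ge0$ and some $\varepsilon(t)>0$, but it is not in $L^s$ near $t_*$. So the scenario to exclude is a singular time $t_*$ approached from the left, with $\varepsilon(t)\to0$ as $t\uparrow t_*$.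

A bound on $\|u(t)\|_{B^{q,s}}$ at a single time $t$ does not yield a lower bound for $\varepsilon(t)$ by the usual construction. The fixed point argument that gives a solution in $L^s(t,t+\varepsilon;L^q)$ needs $\int_0^\varepsilon\|e^{-\tau A}u(t)\|_q^s\,d\tau$ to be small, and this is not uniform on bounded sets of $B^{q,s}(\Omega)$: for fields concentrating at a point the norm stays bounded, but a fixed part of it sits in a time interval $(0,\varepsilon)$ with $\varepsilon\to0$ (Example \ref{ex:conc}).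

Nevertheless one should guess that the answer is positive. At the singular time the solution has a weak limit $b=u(t_*)$, which still lies in $B^{q,s}(\Omega)$. Since $s<\infty$, the integral $\int_0^\varepsilon\|e^{-\tau A}b\|_q^s\,d\tau$ tends to $0$ with $\varepsilon$, that is, $b$ carries no concentration. If we zoom in at $t_*$ at the scale of the singularity, we expect to see a flow that is nontrivial before the final time and zero at the final time. Parabolic flows do not become zero in finite time, so this should be impossible. The work is to make the zoom compact and to carry out the last step in a limit domain that may be a half-space, with a nonlocal pressure and without boundary regularity theory for the limit.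

\subsection{Results}

For $3<q<\infty$, $1\le\rho<\infty$ and $v\in L^2_\sigma(\Omega)$ put
\[
\beta_q:=\frac12-\frac3{2q},\qquad N_{q,\rho}(v):=\Big(\int_0^\infty\big(\tau^{\beta_q}\|e^{-\tau A}v\|_q\big)^\rho\,\frac{d\tau}\tau\Big)^{1/\rho}\in[0,\infty].
\]
If $\frac2s+\frac3q=1$, then $\beta_q=\frac1s$ and $N_{q,s}(v)=\|v\|_{B^{q,s}(\Omega)}$.

\begin{theorem}\label{main}
Let $u$ be a weak solution satisfying \eqref{EI} and $u\in L^\infty_{\rm loc}([0,T);B^{q,s}(\Omega))$. Then $u\in L^s(0,T';L^q(\Omega))$ for every finite $T'<T$, that is, $u\in L^s_{\rm loc}([0,T);L^q(\Omega))$. Moreover $u\in C^\infty(\overline\Omega\times(0,T))$.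
\end{theorem}

\begin{theorem}[blow-up criterion]\label{blowup}
Let $0<t_*<\infty$ and let $(u,\pi)\in C^\infty(\overline\Omega\times(0,t_*))$ solve the Navier--Stokes system with $u|_{\partial\Omega}=0$. Let $3<q<\infty$ and $1\le\rho<\infty$. If $\liminf_{t\uparrow t_*}N_{q,\rho}(u(t))<\infty$, then for every $r<\infty$ there is $\eta>0$ with $u\in L^\infty(t_*-\eta,t_*;L^r(\Omega))$.
\end{theorem}

\begin{theorem}[characterization]\label{char}
Let $u$ be a weak solution satisfying \eqref{EI}. The following are equivalent: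
\begin{enumerate}
\item[(i)] $u\in L^s_{\rm loc}([0,T);L^q(\Omega))$;
\item[(ii)] $u\in L^\infty_{\rm loc}([0,T);B^{q,s}(\Omega))$;
\item[(iii)] $u_0\in B^{q,s}(\Omega)$ and $\liminf_{t\uparrow t_0}\|u(t)\|_{B^{q,s}(\Omega)}<\infty$ for every $t_0\in(0,T)$.
\end{enumerate}
\end{theorem}

Theorem \ref{main} follows quickly from Proposition \ref{known} and Theorem \ref{blowup}; in this deduction the energy inequality is used only through Proposition \ref{known}. Theorem \ref{blowup} is the heart of the paper. Section \ref{sec:model} shows its two main ideas in cases that can be computed by hand. Section \ref{sec:facts} lists the facts we use, and Section \ref{sec:tools} contains scale-invariant estimates. Sections \ref{sec:zoom}--\ref{sec:end} prove Theorem \ref{blowup}, and Section \ref{sec:proofs} proves Theorems \ref{main} and \ref{char}.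

\section{Two model computations}\label{sec:model}

\subsection{Splitting critical data by height}\label{sec:model1}

A critical bound on the data gives neither a uniform existence time nor a bound in the energy space, because both are destroyed by rescaling. But a critical space lies \emph{between} a subcritical space and $L^2$, and one can split. Take the simplest critical space, $L^3$. Let $a\in L^3_\sigma$ with $\|a\|_3\le M$ and cut it at height $h>0$:
\[
a'=a\,1_{\{|a|\le h\}},\quad a''=a\,1_{\{|a|>h\}},\qquad \|a'\|_8^8\le h^5\|a\|_3^3\le h^5M^3,\qquad \|a''\|_2^2\le h^{-1}M^3 .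
\]
Then $a=Pa'+Pa''$, and $P$ is bounded on $L^8$ and $L^2$ with constants that do not change when the domain is dilated or translated. If $h=h(M)$ is small, $Pa'$ is so small in $L^8$ that it launches a mild solution $V$ bounded in $L^8$ on a time interval of length one (Lemma \ref{lem:mild} with $m=8$, $\gamma=0$). The other part may be large, but it has finite energy. If $u$ solves Navier--Stokes on this interval with datum $a$, then $W=u-V$ has datum $Pa''$ and satisfies
\[
W_t-\Delta W+(u\cdot\nabla)W+(W\cdot\nabla)V+\nabla\pi'=0 .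
\]
Testing with $W$, the $u$-term drops out because $\operatorname{div}u=0$, and integration by parts gives
\[
\tfrac12\tfrac d{dt}\|W\|_2^2+\|\nabla W\|_2^2=\int W_jV_i\,\partial_jW_i\le\|V\|_8\|W\|_{8/3}\|\nabla W\|_2\le C\|V\|_8\|W\|_2^{5/8}\|\nabla W\|_2^{11/8},
\]
where $\frac38=\frac{5/8}2+\frac{3/8}6$ was used. By Young's inequality the right side is at most $\frac12\|\nabla W\|_2^2+C\|V\|_8^{16/5}\|W\|_2^2$, and Gronwall's inequality bounds $W$ in the energy space on the whole unit interval in terms of $M$ alone, \emph{even if $u$ becomes singular at its end}. So, uniformly under rescaling, $u$ is the sum of a subcritical mild solution and a finite-energy field. This is the compactness we need.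

Our data are controlled only through $\tau^{\beta_p}\|e^{-\tau A}a\|_p$. We perform the same cut on $e^{-\tau A/2}a$ for every $\tau$, at a height $\kappa\tau^{-\alpha}$, and reassemble (Lemma \ref{lem:split}). The price is that $\|V\|_m$ is only bounded by $(\text{time})^{-\gamma}$; what saves Gronwall's inequality is that $\gamma<\beta_m$, strictly below the critical rate.

\subsection{A self-similar singularity leaves a zero trace}\label{sec:model2}

Suppose that on $\mathbb R^3$, with the heat semigroup in place of $e^{-\tau A}$,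
\[
u(x,t)=(t_*-t)^{-1/2}\,U\big(x(t_*-t)^{-1/2}\big),\qquad u(t)\to b\ \text{ as tempered distributions as }t\uparrow t_* .
\]
Then $N_{q,\rho}(u(t))$ does not depend on $t$, by scale invariance. Since $\lambda u(\lambda x,t_*-\lambda^2(t_*-t))=u(x,t)$, the trace satisfies $\lambda b(\lambda x)=b(x)$ for all $\lambda>0$. Hence $e^{\tau\Delta}b=\tau^{-1/2}(e^\Delta b)(\cdot/\sqrt\tau)$, and
\[
\tau^{\beta_q}\|e^{\tau\Delta}b\|_q=\|e^\Delta b\|_q\quad\text{for all }\tau>0,\qquad N_{q,\rho}(b)^\rho=\|e^\Delta b\|_q^\rho\int_0^\infty\frac{d\tau}\tau .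
\]
If $N_{q,\rho}(u(t))$ is finite, lower semicontinuity gives $N_{q,\rho}(b)<\infty$, so $e^\Delta b=0$ and $b=0$: the flow is zero at the final time. This is where $\rho<\infty$ matters; a bound on $\sup_\tau\tau^{\beta_q}\|e^{\tau\Delta}b\|_q$ would allow nonzero homogeneous traces. For a general singularity we do not have $b=0$, but $N_{q,\rho}(b)<\infty$ with $\rho<\infty$ implies $\tau^{\beta_p}\|e^{-\tau A}b\|_p\to0$ as $\tau\to0$ for large $p$, and this says that $b$, rescaled about any points with dilation parameter tending to $0$, converges to zero.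

It remains to contradict a flow that is nontrivial and ends at zero. The linear case shows why one expects this: $A$ is self-adjoint on $L^2_\sigma$, so $e^{-LA}$ is injective, and a Stokes flow that is zero at time $L$ was zero before. For the nonlinear flow we apply backward uniqueness to the \emph{vorticity} of the limit, which satisfies a differential inequality without pressure.

\section{Notation and facts used}\label{sec:facts}

We write $(\operatorname{div}F)_i=\partial_jF_{ji}$, $\langle F,\nabla\phi\rangle=\int F_{ji}\partial_j\phi_i$ and $(v\otimes w)_{ji}=v_jw_i$, with summation over repeated indices. So $\operatorname{div}(v\otimes w)=v\cdot\nabla w$ if $\operatorname{div}v=0$. $C$ denotes constants that may change from line to line. $L^r_\sigma$ is the closure of $C^\infty_{c,\sigma}$ in $L^r$, and $W^{2,1}_r$ is the space of functions with $w,\nabla w,\nabla^2w,\partial_tw\in L^r$. We use the following.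

\smallskip\noindent\textbf{(F1) Stokes operator} \cite{Solonnikov,Giga}. Let $\Omega$ be a smooth bounded domain and $1<r<\infty$. $P$ is bounded on $L^r$. The operator $-A_r$ with domain $W^{2,r}\cap W^{1,r}_0\cap L^r_\sigma$ generates a bounded analytic semigroup on $L^r_\sigma$; $A_r$ is invertible; $A_r^*=A_{r'}$; the semigroups are consistent in $r$; and $\|g\|_{W^{2,r}}\le C\|A_rg\|_r$. On $L^2_\sigma$, $A$ is self-adjoint and positive, $\|A^{1/2}v\|_2=\|\nabla v\|_2$, and hence $\|e^{-\tau A}v\|_2\le e^{-c\tau}\|v\|_2$ with some $c>0$ depending on the domain.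

\smallskip\noindent\textbf{(F2) Maximal regularity} (\cite{Solonnikov} for $\varrho=r$, \cite{GigaSohr}). For $1<\varrho,r<\infty$, $0<L\le\infty$ and $f\in L^\varrho(0,L;L^r(\Omega))$ there is a unique solution of $z_t+Az=Pf$, $z(0)=0$, with $z_t,Az\in L^\varrho(0,L;L^r)$, and $\|z_t\|+\|Az\|\le C\|f\|$ in $L^\varrho(0,L;L^r)$ with $C$ independent of $L$.

\smallskip\noindent\textbf{(F3) Regularity} (\cite[Thm.~5.2]{Galdi}, \cite[Ch.~V.1.8]{Sohr}). A weak solution in $L^s(0,t;L^q)$, $\frac2s+\frac3q=1$, $q>3$, is $C^\infty$ on $\overline\Omega\times(0,t)$, with smooth pressure.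

\smallskip\noindent The next three facts are from \cite{ESS}. A \emph{suitable weak solution} in a cylinder $B\times(t_1,t_2)$ is a pair $(v,\pi)$ with $v\in L^\infty(L^2)\cap L^2(W^{1,2})$, $\pi\in L^{3/2}$, that solves the Navier--Stokes system in the sense of distributions and satisfies, for a.e.\ $t$ and every smooth $\phi\ge0$ vanishing near the parabolic boundary (the bottom and the sides), the local energy inequality
\[
\int_B\phi|v(t)|^2+2\int_{t_1}^t\!\!\int_B\phi|\nabla v|^2\le\int_{t_1}^t\!\!\int_B|v|^2(\partial_t\phi+\Delta\phi)+v\cdot\nabla\phi\,(|v|^2+2\pi).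
\]

\noindent\textbf{(F4) $\varepsilon$-regularity.} There are $\varepsilon_0,c_k>0$ such that if $(v,\pi)$ is a suitable weak solution in $Q=B_1\times(-1,0)$ with $\int_Q|v|^3+|\pi|^{3/2}<\varepsilon_0$, then for all $k\ge0$, $\nabla^kv$ is H\"older continuous on the closure of $Q(\frac12)=B_{1/2}\times(-\frac14,0)$ and bounded there by $c_k$.

\smallskip\noindent\textbf{(F5) Backward uniqueness.} Let $\mathbb R^3_+$ be a half-space. If $w$ on $\mathbb R^3_+\times(0,1)$ has $w,\partial_tw,\nabla^2w\in L^2$ on bounded subdomains, $|\partial_tw+\Delta w|\le c(|w|+|\nabla w|)$, $|w|\le e^{M|x|^2}$ and $w(\cdot,0)=0$, then $w\equiv0$.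

\smallskip\noindent\textbf{(F6) Unique continuation.} If $w\in W^{2,1}_2(B_R\times(0,L))$, $|\partial_tw+\Delta w|\le c(|w|+|\nabla w|)$ a.e., and $|w(x,t)|\le C_k(|x|+\sqrt t)^k$ for all $k$, then $w(\cdot,0)=0$ in $B_R$.

\smallskip\noindent\textbf{(F7)} \emph{(only for Theorem \ref{char}).} If $a\in B^{q,s}(\Omega)$, there are $\epsilon>0$ and a weak solution $v\in L^s(0,\epsilon;L^q)$ with $v(0)=a$ \cite{FS,FSV}. Serrin--Masuda uniqueness: a weak solution satisfying the energy inequality from its initial time coincides with a weak solution in $L^s(L^q)$, $q>3$, with the same data \cite[Ch.~V.1.5]{Sohr}.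

\section{Scale-invariant estimates}\label{sec:tools}

We are going to dilate $\Omega$, so constants must not depend on the dilation. Let
\[
\mathcal D=\{\lambda^{-1}(\Omega-x):\lambda>0,\ x\in\mathbb R^3\}.
\]
For $D\in\mathcal D$ we write $P=P_D$ and $A=A_D$, and $N_{q,\rho}$ is defined on $L^2_\sigma(D)$ with $A_D$ in place of $A_\Omega$. \textbf{In this section all constants $C$ depend only on $\Omega$ and on exponents, not on $D\in\mathcal D$.}

\subsection{The Stokes semigroup}

\begin{lemma}\label{lem:S}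
Let $D\in\mathcal D$, $\tau>0$, $1<p\le r\le\infty$, $p<\infty$ and $\theta=\frac32(\frac1p-\frac1r)$. Then
\begin{itemize}
\item[\rm(S1)] $\|e^{-\tau A}Pf\|_r\le C\tau^{-\theta}\|f\|_p$;
\item[\rm(S2)] $\|\nabla e^{-\tau A}Pf\|_r\le C\tau^{-\frac12-\theta}\|f\|_p$;
\item[\rm(S3)] $\|e^{-\tau A}P\operatorname{div}F\|_r\le C\tau^{-\frac12-\theta}\|F\|_p$ and $\|\nabla e^{-\tau A}P\operatorname{div}F\|_r\le C\tau^{-1-\theta}\|F\|_p$;
\item[\rm(S4)] $\|Ae^{-\tau A}Pf\|_p\le C\tau^{-1}\|f\|_p$;
\item[\rm(S5)] $\|W\|_6\le C\|\nabla W\|_2$ for $W\in W^{1,2}_0(D)$;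
\item[\rm(S6)] if $1<\varrho,r<\infty$, $I$ is a bounded interval, $f\in L^\varrho(I;L^r(D))$, $z_t+Az=Pf$ with $z=0$ at the left end of $I$ (in the class of {\rm(F2)}), and $\nabla\pi:=f-z_t+\Delta z$, then $\|\nabla\pi\|_{L^\varrho(I;L^r)}\le C\|f\|_{L^\varrho(I;L^r)}$.
\end{itemize}
In {\rm(S3)}, for $F\in L^p$ the field $e^{-\tau A}P\operatorname{div}F\in L^p_\sigma$ is defined by
\begin{equation}\label{defdiv}
\langle e^{-\tau A}P\operatorname{div}F,\phi\rangle=-\langle F,\nabla e^{-\tau A}P\phi\rangle,\qquad\phi\in L^{p'} .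
\end{equation}
\end{lemma}

\begin{proof}
Each estimate is invariant under dilations and translations. For example, let $D=\lambda^{-1}(\Omega-x)$ and $f=\hat f(x+\lambda\,\cdot)$ with $\hat f\in L^p(\Omega)$. Then $e^{-\tau A_D}P_Df=(e^{-\lambda^2\tau A_\Omega}P_\Omega\hat f)(x+\lambda\,\cdot)$ and $\|f\|_{L^p(D)}=\lambda^{-3/p}\|\hat f\|_{L^p(\Omega)}$, so (S1) on $\Omega$ at time $\lambda^2\tau$ yields
\[
\|e^{-\tau A_D}P_Df\|_r\le C\lambda^{-3/r}(\lambda^2\tau)^{-\theta}\lambda^{3/p}\|f\|_p=C\tau^{-\theta}\|f\|_p ,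
\]
since $2\theta=\frac3p-\frac3r$. The other estimates scale in the same way. As each of them is claimed for all $\tau>0$ (all $I$), it suffices to take $D=\Omega$.

(S4) is bounded analyticity and (S5) is Sobolev's inequality. In (S6), $P(f-z_t+\Delta z)=Pf-z_t-Az=0$, so the field is a gradient; the bound is (F2) with $\|\nabla^2z\|_r\le C\|Az\|_r$.

For (S1) and (S2) let $g=e^{-\tau A}Pf$. Then $\|g\|_p\le C\|f\|_p$ and $\|g\|_{W^{2,p}}\le C\|Ag\|_p\le C\tau^{-1}\|f\|_p$. Recall the Gagliardo--Nirenberg inequality on $\Omega$: for $k\in\{0,1\}$ and $\vartheta=\frac k2+\theta<1$,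
\[
\|\nabla^kg\|_r\le C\|g\|_p^{1-\vartheta}\|g\|_{W^{2,p}}^{\vartheta} .
\]
With $k=0$ this gives (S1) if $\theta\le\frac12$. In general choose $p=p_0<\dots<p_N=r$ with $\frac1{p_i}-\frac1{p_{i+1}}\le\frac13$ and write $e^{-\tau A}=(e^{-\tau A/N})^N$. With $k=1$ it gives (S2) if $\theta\le\frac14$. In general choose $\bar p\in[p,r]$, $\bar p<\infty$, with $\frac1{\bar p}-\frac1r\le\frac16$, and combine this with (S1) from $L^p$ to $L^{\bar p}$ in $e^{-\tau A}=e^{-\tau A/2}e^{-\tau A/2}$.

(S3): by (S2) in $L^{p'}$ the right side of \eqref{defdiv} is at most $C\tau^{-1/2}\|F\|_p\|\phi\|_{p'}$, and it vanishes if $\phi$ is a gradient. So \eqref{defdiv} defines an element of $L^p_\sigma$ of norm at most $C\tau^{-1/2}\|F\|_p$. Since $e^{-\tau A}P\phi\in W^{1,p'}_0$ and $A_p^*=A_{p'}$, the definition agrees with the usual meaning if $\operatorname{div}F\in L^p$. Inserting $e^{-tA}P\phi$ for $\phi$ in \eqref{defdiv} gives $e^{-tA}(e^{-\tau A}P\operatorname{div}F)=e^{-(t+\tau)A}P\operatorname{div}F$. Splitting $\tau$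 into halves and composing with (S1), (S2) gives (S3).
\end{proof}

\subsection{Mild solutions}

The parameter $\gamma$ below is the rate at which the linear flow may blow up in $L^m$ at time $0$. The value $\gamma=0$ corresponds to data in $L^m$; $\gamma=\beta_m$ is the critical rate, for which the smallness condition contains no power of $T_0$; in between the data are subcritical.

\begin{lemma}[mild solutions]\label{lem:mild}
Let $m>6$, $\beta=\beta_m$, $0\le\gamma\le\beta$. There are $\varepsilon>0$ and $C$ depending only on $\Omega,m,\gamma$ with the following property. Let $D\in\mathcal D$, $a\in L^m_\sigma(D)$, $0<T_0<\infty$ and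
\[
K:=\sup_{0<\tau<T_0}\tau^\gamma\|e^{-\tau A}a\|_m,\qquad T_0^{\beta-\gamma}K\le\varepsilon .
\]
Then the equation
\begin{equation}\label{mild}
v(\tau)=e^{-\tau A}a-\int_0^\tau e^{-(\tau-r)A}P\operatorname{div}(v\otimes v)(r)\,dr,\qquad0<\tau<T_0,
\end{equation}
has a solution with $v(\tau)\in L^m_\sigma\cap W^{1,m}_0$ and, for $0<\tau<T_0$,
\begin{equation}\label{mildbounds}
\|v\|_m\le CK\tau^{-\gamma},\quad\|\nabla v\|_m\le CK\tau^{-\gamma-\frac12},\quad\|v\|_\infty\le CK\tau^{-\gamma-\frac3{2m}},\quad\|\nabla v\|_\infty\le CK\tau^{-\gamma-\frac12-\frac3{2m}} .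
\end{equation}
If $0<T_1\le T_0$ and $w\in L^\infty_{\rm loc}([0,T_1);L^m_\sigma(D))$ solves \eqref{mild} on $(0,T_1)$, then $w=v$ on $(0,T_1)$. Moreover $v$ is bounded in $L^m$ near $\tau=0$, with a bound that may depend on $a$.
\end{lemma}

\begin{proof}
\emph{Existence.} Let $X$ be the Banach space of continuous $v:(0,T_0)\to L^m_\sigma\cap W^{1,m}_0$ with $\|v\|_X=\sup_\tau(\tau^\gamma\|v\|_m+\tau^{\gamma+1/2}\|\nabla v\|_m)<\infty$. Writing $e^{-\tau A}=e^{-\tau A/2}e^{-\tau A/2}$ and using (S2), $\|e^{-\cdot A}a\|_X\le CK$. Let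
\[
\Phi(v,w)(\tau)=-\int_0^\tau e^{-(\tau-r)A}P\operatorname{div}(v\otimes w)(r)\,dr .
\]
By (S3) from $L^{m/2}$ to $L^m$ (so $\theta=\frac3{2m}$), and since $2\gamma\le2\beta=1-\frac3m<1$,
\begin{equation}\label{Phi}
\|\Phi(v,w)(\tau)\|_m\le C\int_0^\tau(\tau-r)^{-\frac12-\frac3{2m}}\|v\|_m\|w\|_m\,dr\le C_B\,\tau^{\beta-2\gamma}\sup_{r<\tau}(r^\gamma\|v\|_m)\sup_{r<\tau}(r^\gamma\|w\|_m) .
\end{equation}
For the gradient, the part of the integral over $(0,\tau/2)$ is, by the second estimate in (S3), at most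
\[
C\tau^{-1-\frac3{2m}}\int_0^{\tau/2}r^{-2\gamma}dr\,\|v\|_X\|w\|_X= C\tau^{-\frac3{2m}-2\gamma}\|v\|_X\|w\|_X .
\]
On $(\tau/2,\tau)$ the corresponding kernel is not integrable, so there we use $\operatorname{div}(v\otimes w)=v\cdot\nabla w$, $\|v\cdot\nabla w\|_{m/2}\le r^{-2\gamma-\frac12}\|v\|_X\|w\|_X$ and (S2) from $L^{m/2}$ to $L^m$, and get at most $C\tau^{\frac12-\frac3{2m}}\tau^{-2\gamma-\frac12}\|v\|_X\|w\|_X$. Both bounds equal $C\tau^{-\gamma-\frac12}\tau^{\beta-\gamma}\|v\|_X\|w\|_X$.

As for continuity, for $\tau_0<\tau$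
\[
\Phi(v,w)(\tau)=e^{-(\tau-\tau_0)A}\Phi(v,w)(\tau_0)-\int_{\tau_0}^\tau e^{-(\tau-r)A}P(v\cdot\nabla w)(r)\,dr .
\]
The first term is continuous into $W^{1,m}_0$ for $\tau>\tau_0$. The second is, on each $(\tau_0,T')$ with $T'<T_0$, the convolution of a function bounded in $L^{m/2}$ with the kernel $t\mapsto e^{-tA}P\in\mathcal L(L^{m/2},W^{1,m}_0)$, which is norm-continuous for $t>0$ and norm-integrable near $0$ by (S1), (S2); such a convolution is continuous.

Altogether $\|\Phi(v,w)\|_X\le CT_0^{\beta-\gamma}\|v\|_X\|w\|_X$. For small $\varepsilon$ the contraction principle, applied to $v\mapsto e^{-\cdot A}a+\Phi(v,v)$ on the ball of radius $2\|e^{-\cdot A}a\|_X$, gives a solution with $\|v\|_X\le CK$.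

\emph{Bounds in $L^\infty$.} Restart at time $\tau/2$. By (S1) from $L^m$ to $L^\infty$, (S3) from $L^{m/2}$ to $L^\infty$ (so $\theta=\frac3m$) and $m>6$,
\[
\|v(\tau)\|_\infty\le C\tau^{-\frac3{2m}-\gamma}K+C\int_{\tau/2}^\tau(\tau-r)^{-\frac12-\frac3m}r^{-2\gamma}K^2\,dr\le CK\tau^{-\gamma-\frac3{2m}}(1+\tau^{\beta-\gamma}K) .
\]
Here $\tau^{\beta-\gamma}K\le\varepsilon$, which proves the third bound in \eqref{mildbounds}. With it, (S2) from $L^m$ to $L^\infty$ and $\|v\cdot\nabla v\|_m\le\|v\|_\infty\|\nabla v\|_m$,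
\[
\|\nabla v(\tau)\|_\infty\le CK\tau^{-\gamma-\frac12-\frac3{2m}}+C\tau^{\frac12-\frac3{2m}}K^2\tau^{-2\gamma-\frac12-\frac3{2m}}= CK\tau^{-\gamma-\frac12-\frac3{2m}}(1+\tau^{\beta-\gamma}K) ,
\]
and \eqref{mildbounds} follows.

\emph{Uniqueness.} We have $w-v=\Phi(w-v,w)+\Phi(v,w-v)$. Let $\phi(t)=\sup_{r<t}r^\gamma\|(w-v)(r)\|_m$, which is finite for $t<T_1$. By \eqref{Phi},
\[
\phi(t)\le C_B\big(t^\beta\|w\|_{L^\infty(0,t;L^m)}+CT_0^{\beta-\gamma}K\big)\phi(t) .
\]
If $\varepsilon$ is small, the bracket times $C_B$ is less than $1$ for small $t$, and $\phi(t)=0$. Let now $(0,t_1)$ be the maximal interval of this form on which $w=v$, and suppose $t_1<T_1$. On $(t_1,t_1+\eta)$, with $\eta<T_1-t_1$, both $v$ and $w$ are bounded in $L^m$, and the first inequality in \eqref{Phi}, for the integral over $(t_1,\tau)$, gives $\sup_{(t_1,t_1+\eta)}\|w-v\|_m\le C'\eta^\beta\sup_{(t_1,t_1+\eta)}\|w-v\|_m$. For small $\eta$ this forces $w=v$ there, a contradiction.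

\emph{Last claim.} Apply the existence part with $\gamma=0$ on $(0,T')$, with $T'\le T_0$ so short that $T'^\beta\sup_\tau\|e^{-\tau A}a\|_m$ is small enough. The solution obtained is bounded in $L^m$, and by uniqueness it equals $v$ on $(0,T')$.
\end{proof}

\subsection{The critical functional}

\begin{lemma}\label{lem:N}
Let $3<q<\infty$, $1\le\rho<\infty$.

{\rm(a)} $N_{q,\rho}$ is invariant under $v\mapsto\lambda v(x+\lambda\,\cdot)$, $\Omega\mapsto\lambda^{-1}(\Omega-x)$.

{\rm(b)} Let $D\in\mathcal D$, $a\in L^2_\sigma(D)$ and $\max\{q,\rho\}\le p<\infty$. Then $\sup_{\tau>0}\tau^{\beta_p}\|e^{-\tau A}a\|_p+N_{p,p}(a)\le CN_{q,\rho}(a)$. If $N_{q,\rho}(a)<\infty$, then $\tau^{\beta_p}\|e^{-\tau A}a\|_p\to0$ as $\tau\to0$.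

{\rm(c)} If $a_k\rightharpoonup a$ weakly in $L^2_\sigma(\Omega)$, then $N_{q,\rho}(a)\le\liminf_kN_{q,\rho}(a_k)$.
\end{lemma}

\begin{proof}
(a) Let $v_\lambda=\lambda v(x+\lambda\,\cdot)$ and let $A_\lambda$ be the Stokes operator on $\lambda^{-1}(\Omega-x)$. Then
\begin{equation}\label{scaling}
\|e^{-\tau A_\lambda}v_\lambda\|_q=\lambda^{1-3/q}\|e^{-\lambda^2\tau A}v\|_q=\lambda^{2\beta_q}\|e^{-\lambda^2\tau A}v\|_q .
\end{equation}
So $\tau^{\beta_q}\|e^{-\tau A_\lambda}v_\lambda\|_q$ is the function $\tau\mapsto\tau^{\beta_q}\|e^{-\tau A}v\|_q$ evaluated at $\lambda^2\tau$, and $d\tau/\tau$ is invariant.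

(b) Let $\theta(\tau)=\tau^{\beta_q}\|e^{-\tau A}a\|_q$. By (S1) from $L^q$ to $L^p$, where $\frac32(\frac1q-\frac1p)=\beta_p-\beta_q$, we have $\tau^{\beta_p}\|e^{-\tau A}a\|_p\le C\theta(\tau/2)$. As the semigroup is bounded on $L^q_\sigma$, $\theta(\tau)\le C\theta(r)$ for $\tau/2\le r\le\tau$. Hence
\[
\theta(\tau)^\rho\le C\int_{\tau/2}^\tau\theta(r)^\rho\,\frac{dr}r ,
\]
which is at most $CN_{q,\rho}(a)^\rho$ and, since $\rho<\infty$, tends to $0$ as $\tau\to0$ if $N_{q,\rho}(a)<\infty$. Finally $N_{p,p}(a)^p\le C\int_0^\infty\theta^p\frac{d\tau}\tau\le C(\sup\theta)^{p-\rho}N_{q,\rho}(a)^\rho\le CN_{q,\rho}(a)^p$.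

(c) For $\tau>0$, $e^{-\tau A}:L^2_\sigma\to L^q$ is bounded, so $e^{-\tau A}a_k\rightharpoonup e^{-\tau A}a$ weakly in $L^q$. Use weak lower semicontinuity of the norm for each $\tau$ and Fatou's lemma.
\end{proof}

\begin{example}[concentration]\label{ex:conc}
Let $0\ne\varphi\in C^\infty_{c,\sigma}(\mathbb R^3)$, $x_0\in\Omega$, $\varphi_\lambda(x)=\lambda^{-1}\varphi((x-x_0)/\lambda)$ and $D_\lambda=\lambda^{-1}(\Omega-x_0)$. For small $\lambda$, $\varphi\in C^\infty_{c,\sigma}(D_\lambda)$, and by \eqref{scaling}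
\[
\int_0^\varepsilon\|e^{-\tau A}\varphi_\lambda\|_q^s\,d\tau=\int_0^{\varepsilon/\lambda^2}\|e^{-\tau A_{D_\lambda}}\varphi\|_q^s\,d\tau .
\]
The norms $\|\varphi_\lambda\|_{B^{q,s}}$ stay bounded as $\lambda\to0$: by (S1) the integrand on the right is at most $C\|\varphi\|_q^s$ for $\tau\le1$ and at most $C\tau^{-\mu}\|\varphi\|_p^s$, $\mu=\frac{3s}2(\frac1p-\frac1q)$, for $\tau\ge1$; and $\mu>1$ for $p>1$ close to $1$, because $\frac{3s}2(1-\frac1q)=s(1+\beta_q)=s+1$. On the other hand $A_{D_\lambda}\varphi=-\Delta\varphi$ (since $\Delta\varphi$ is again in $C^\infty_{c,\sigma}(D_\lambda)$), so $\|e^{-\tau A_{D_\lambda}}\varphi-\varphi\|_q\le C\tau\|\Delta\varphi\|_q\le\frac12\|\varphi\|_q$ for $\tau\le\tau_1$, with $\tau_1$ independent of $\lambda$. Hence for every $\varepsilon>0$ the integral is at least $\tau_12^{-s}\|\varphi\|_q^s$ for all small $\lambda$ with $\lambda^2\le\varepsilon/\tau_1$.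
\end{example}

\subsection{Splitting at every scale}

We now carry out the height cut of Section \ref{sec:model1} for the functions $e^{-\tau A/2}a$. The reproducing formula $a\approx\int Ae^{-\tau A/2}\,e^{-\tau A/2}a\,d\tau$ puts the pieces together again. The height $\kappa\tau^{-\alpha}$ is dictated by the requirement that the $L^2$-norm of the high part be controlled by exactly the integral in $N_{p,p}$.

\begin{lemma}[splitting]\label{lem:split}
Let $p>6$, $m=2p$ and $\gamma=\frac{(p-3)(p-1)}{2p(p-2)}$. Then $0<\gamma<\beta_m$. Let $D\in\mathcal D$ and let $a\in L^2_\sigma(D)$ satisfy $\sup_\tau\tau^{\beta_p}\|e^{-\tau A}a\|_p+N_{p,p}(a)\le M$. For each $\kappa\in(0,1]$ there is a decomposition $a=\bar a+\tilde a$ with $\bar a\in L^m_\sigma\cap L^2_\sigma$, $\tilde a\in L^2_\sigma$ and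
\[
\sup_{\tau>0}\tau^\gamma\|e^{-\tau A}\bar a\|_m\le C(\kappa M)^{1/2},\qquad\|\tilde a\|_2\le C\kappa^{-\frac{p-2}2}M^{\frac p2}+1 .
\]
\end{lemma}

\begin{proof}
Since $\beta_m=\frac{2p-3}{4p}$, the inequality $\gamma<\beta_m$ is equivalent to $2(p-3)(p-1)<(2p-3)(p-2)$, that is, to $0<p$.

Choose $\epsilon>0$, depending on $a$, with $\|a-e^{-\epsilon A}a\|_2\le1$. Let $g(\tau)=e^{-\tau A/2}a$,
\[
\alpha=\frac{p\beta_p}{p-2}=\frac{p-3}{2(p-2)},\qquad h(\tau)=\kappa\tau^{-\alpha},\qquad g''=g\,1_{\{|g|>h\}},\qquad g'=g-g'' .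
\]
Since $g=Pg$ and $\|g(\tau)\|_2$ decays exponentially,
\[
e^{-\epsilon A}a=\int_\epsilon^\infty Ae^{-\tau A}a\,d\tau=\int_\epsilon^\infty Ae^{-\tau A/2}P(g'+g'')\,d\tau ,
\]
and both parts converge absolutely in $L^2$ by (S4). Put
\[
\bar a=\int_\epsilon^\infty Ae^{-\tau A/2}Pg'\,d\tau,\qquad\tilde a=\int_\epsilon^\infty Ae^{-\tau A/2}Pg''\,d\tau+(a-e^{-\epsilon A}a) .
\]

\emph{The part $\tilde a$.} As $A$ is self-adjoint and positive and $\int_0^\infty\tau\mu^2e^{-\tau\mu}d\tau=1$ for $\mu>0$, we have $\int_0^\infty\tau\|Ae^{-\tau A/2}\varphi\|_2^2\,d\tau=\|\varphi\|_2^2$ for $\varphi\in L^2_\sigma$. Pairing the integral in $\tilde a$ with $\varphi$ and using the Cauchy--Schwarz inequality for $\int\langle\tau^{-1/2}g'',\tau^{1/2}Ae^{-\tau A/2}\varphi\rangle\,d\tau$, we see that its norm is at most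
\[
\Big(\int_0^\infty\|g''\|_2^2\frac{d\tau}\tau\Big)^{1/2}\le\Big(\int_0^\infty h^{2-p}\|g\|_p^p\frac{d\tau}\tau\Big)^{1/2}=\Big(\kappa^{2-p}\int_0^\infty\tau^{p\beta_p}\|g\|_p^p\frac{d\tau}\tau\Big)^{1/2}\le C\kappa^{-\frac{p-2}2}M^{\frac p2} .
\]

\emph{The part $\bar a$.} As $|g'|\le h$ and $m=2p$, we get $\|g'\|_m\le h^{1/2}\|g\|_p^{1/2}\le C(\kappa M)^{1/2}\tau^{-\frac{\alpha+\beta_p}2}$, and $\beta_p=\alpha\frac{p-2}p$ yields $\frac{\alpha+\beta_p}2=\alpha(1-\frac1p)=\gamma$. By (S4), and since $0<\gamma<1$,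
\[
\|e^{-\tau A}\bar a\|_m\le C(\kappa M)^{1/2}\int_0^\infty\big(\tau+\tfrac r2\big)^{-1}r^{-\gamma}\,dr=C(\kappa M)^{1/2}\tau^{-\gamma} .
\]
Also $\|\bar a\|_m\le C(\kappa M)^{1/2}\int_\epsilon^\infty r^{-1-\gamma}dr<\infty$; here $\epsilon>0$ is needed.
\end{proof}

\subsection{Energy equality for the linear problem}

\begin{lemma}\label{lem:energy}
Let $D\in\mathcal D$, $L<\infty$, $a\in L^2_\sigma(D)$, $F\in L^\infty(0,L;L^2(D))$ and
\[
W(\tau)=e^{-\tau A}a-\int_0^\tau e^{-(\tau-r)A}P\operatorname{div}F(r)\,dr .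
\]
Then $W\in C([0,L];L^2_\sigma)\cap L^2(0,L;W^{1,2}_0)$, and for $0\le\tau\le L$
\begin{equation}\label{energyeq}
\tfrac12\|W(\tau)\|_2^2+\int_0^\tau\|\nabla W\|_2^2\,dr=\tfrac12\|a\|_2^2+\int_0^\tau\!\int F_{ji}\,\partial_jW_i\,dx\,dr .
\end{equation}
\end{lemma}

\begin{proof}
The integral converges absolutely in $L^2$ by (S3). Choose $F^k\in C^\infty_c((0,L)\times D)$ with $F^k\to F$ in $L^2(0,L;L^2)$ and let $W^k$ be defined with $F^k$. Then $P\operatorname{div}F^k$ is a smooth $L^2_\sigma$-valued function of time, so $Z=W^k-e^{-\cdot A}a$ is a classical solution of $Z'+AZ=-P\operatorname{div}F^k$. Hence $W^k$ solves the same equation for $\tau>0$ and is continuous in $L^2$ at $\tau=0$; testing with $W^k$ gives \eqref{energyeq} for $W^k$. For $W^k-W^l$ it gives the same equality with datum $0$ and field $F^k-F^l$, and by Young's inequality $(W^k)$ is Cauchy in $C([0,L];L^2)\cap L^2(0,L;W^{1,2}_0)$. For $\phi\in L^2$, \eqref{defdiv} yields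
\[
|\langle W^k(\tau)-W(\tau),\phi\rangle|\le\|F^k-F\|_{L^2(0,L;L^2)}\Big(\int_0^\infty\|\nabla e^{-rA}P\phi\|_2^2\,dr\Big)^{1/2}\le\|F^k-F\|_{L^2(0,L;L^2)}\|\phi\|_2\to0,
\]
since $\int_0^\infty\|A^{1/2}e^{-rA}P\phi\|_2^2dr=\frac12\|P\phi\|_2^2$. So the limit is $W$, and we may pass to the limit in \eqref{energyeq}.
\end{proof}

\section{Zooming in at a singular time}\label{sec:zoom}

Sections \ref{sec:zoom}--\ref{sec:end} prove Theorem \ref{blowup}. Let $(u,\pi)$, $t_*$, $q$, $\rho$ be as there. Fix $p>\max\{6,q,\rho\}$, and let $m=2p$ and $\gamma$ be as in Lemma \ref{lem:split}. Since $p$ may be taken arbitrarily large and $\Omega$ is bounded, it suffices to show that $u\in L^\infty(t_*-\eta,t_*;L^{2m}(\Omega))$ for some $\eta>0$. We assume the contrary: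
\begin{equation}\label{contra}
u\notin L^\infty(t_*-\eta,t_*;L^{2m}(\Omega))\quad\text{for every }\eta>0 .
\end{equation}
(The exponent $2m$ leaves room to interpolate between $L^m$ and $L^\infty$ in Lemma \ref{lem:good}.) Choose $t_n\uparrow t_*$, $0<t_n<t_*$, and $M_0<\infty$ with $N_{q,\rho}(u(t_n))\le M_0$. By Lemma \ref{lem:N}(b),
\begin{equation}\label{M}
\sup_\tau\tau^{\beta_p}\|e^{-\tau A}u(t_n)\|_p+N_{p,p}(u(t_n))\le M:=CM_0 ,
\end{equation}
and this bound is scale invariant.

\subsection{The final trace}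

\begin{lemma}\label{lem:trace}
There is $b\in L^2_\sigma(\Omega)$ with $u(t)\rightharpoonup b$ weakly in $L^2_\sigma(\Omega)$ as $t\uparrow t_*$, and
\begin{equation}\label{zeta}
\zeta(\tau):=\sup_{0<r\le\tau}r^{\beta_p}\|e^{-rA}b\|_p\to0\qquad(\tau\to0) .
\end{equation}
\end{lemma}

\begin{proof}
By the energy equality $\|u(t)\|_2$ is nonincreasing on $(0,t_*)$. For $\varphi\in C^\infty_{c,\sigma}(\Omega)$, $\frac d{dt}\langle u,\varphi\rangle=\langle u,\Delta\varphi\rangle+\langle u\otimes u,\nabla\varphi\rangle$ is bounded near $t_*$, so $\langle u(t),\varphi\rangle$ converges. As $C^\infty_{c,\sigma}(\Omega)$ is dense in $L^2_\sigma(\Omega)$, the weak limit $b$ exists. By Lemma \ref{lem:N}(c), applied along $(t_n)$, $N_{q,\rho}(b)\le M_0$, and Lemma \ref{lem:N}(b) gives \eqref{zeta}.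
\end{proof}

\subsection{Rescaling}

Let $\lambda_n=(t_*-t_n)^{1/2}\to0$ and, for points $x_n\in\Omega$ to be chosen,
\[
\Omega_n=\lambda_n^{-1}(\Omega-x_n),\qquad u_n(y,\sigma)=\lambda_nu(x_n+\lambda_ny,\,t_*+\lambda_n^2\sigma),\quad\sigma\in[-1,0),\qquad b_n=\lambda_nb(x_n+\lambda_n\,\cdot) .
\]
The field $u_n$ is smooth on $\overline\Omega_n\times[-1,0)$, solves the Navier--Stokes system there with a smooth pressure $\pi_n$, and $u_n(\sigma)\rightharpoonup b_n$ as $\sigma\uparrow0$. It is bounded in every $L^r$, $r\le\infty$, on compact subintervals of $[-1,0)$, not uniformly in $n$. Applying $P$ to the equation gives $\partial_\sigma u_n+Au_n=-P\operatorname{div}(u_n\otimes u_n)$ classically, so by variation of constants $u_n$ satisfies the mild equation \eqref{mild} from any initial time in $[-1,0)$.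

The choice of $x_n$ affects everything in this section only by a translation. We therefore fix $x_n$ at the end of the section. \textbf{From here to the end of Section \ref{sec:end}, constants $C,C_1,C_2,c_0,\delta$ depend on $\Omega$, the exponents and $M$, and where indicated on a fixed ball or test function, but not on $n$ or $x_n$.}

\subsection{Mild part plus energy part}

\begin{lemma}\label{lem:VW}
There is a decomposition $u_n=V_n+W_n$ on $\Omega_n\times(-1,0)$ with $W_n(\sigma)\in W^{1,2}_0$ for a.e.\ $\sigma$ and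
\begin{gather}
\|V_n(\sigma)\|_m\le C(\sigma+1)^{-\gamma},\qquad\|V_n\|_m+\|V_n\|_\infty+\|\nabla V_n\|_m+\|\nabla V_n\|_\infty\le C\ \text{ on }[-\tfrac34,0),\label{V}\\
\sup_{-1<\sigma<0}\|W_n(\sigma)\|_2^2+\int_{-1}^0\|\nabla W_n\|_2^2\,d\sigma\le C_1 .\label{W}
\end{gather}
\end{lemma}

\begin{proof}
By \eqref{M} and scale invariance, Lemma \ref{lem:split} applies to $a_n=u_n(-1)$. Choose $\kappa=\kappa(M)$ so small that $C(\kappa M)^{1/2}\le\varepsilon$ with $\varepsilon$ from Lemma \ref{lem:mild} (for $m$, $\gamma$, $T_0=1$). Let $a_n=\bar a_n+\tilde a_n$ be the splitting and let $V_n$ be the mild solution of Lemma \ref{lem:mild} on $(-1,0)$ with datum $\bar a_n$ at $\sigma=-1$. Then \eqref{V} is \eqref{mildbounds}. Moreover, $V_n$ is bounded in $L^m$ near $\sigma=-1$, though not uniformly in $n$.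

Let $W_n=u_n-V_n$, and drop the index $n$. Subtracting the mild equations,
\[
W(\sigma)=e^{-(\sigma+1)A}\tilde a-\int_{-1}^\sigma e^{-(\sigma-r)A}P\operatorname{div}F(r)\,dr,\qquad F_{ji}=u_ju_i-V_jV_i=u_jW_i+W_jV_i ,
\]
and $\|\tilde a\|_2\le C$. On $(-1,\sigma_1)$ with $\sigma_1<0$ we have $F\in L^\infty(L^{m/2})\subset L^\infty(L^2)$, because $\Omega_n$ is bounded and $m\ge4$. So Lemma \ref{lem:energy} applies. In \eqref{energyeq} the term $\int u_jW_i\partial_jW_i$ vanishes, since $u(\sigma)$ is smooth on $\overline\Omega_n$ and divergence free and $|W|^2\in W^{1,1}_0$. What remains is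
\[
\tfrac12\|W(\sigma)\|_2^2+\int_{-1}^\sigma\|\nabla W\|_2^2=\tfrac12\|\tilde a\|_2^2+\int_{-1}^\sigma\!\int W_jV_i\,\partial_jW_i .
\]
By H\"older's inequality, interpolation between $L^2$ and $L^6$ ($\frac12-\frac1m=\frac{1-3/m}2+\frac{3/m}6$), (S5) and Young's inequality with exponents $\frac2{1+3/m}$ and $\frac2{1-3/m}=\frac1{\beta_m}$,
\[
\Big|\int W_jV_i\,\partial_jW_i\Big|\le C\|V\|_m\|W\|_2^{1-\frac3m}\|\nabla W\|_2^{1+\frac3m}\le\tfrac12\|\nabla W\|_2^2+C\|V\|_m^{1/\beta_m}\|W\|_2^2 .
\]
By \eqref{V}, $\|V\|_m^{1/\beta_m}\le C(\sigma+1)^{-\gamma/\beta_m}$, which is integrable on $(-1,0)$ because $\gamma<\beta_m$. Gronwall's inequality gives the bound \eqref{W} on $(-1,\sigma_1)$ with a constant independent of $\sigma_1<0$.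
\end{proof}

\subsection{A good time interval}

The bounds so far give no pointwise control of $u_n$ and do not exclude that $u_n$ converges to zero. We therefore look for a short time interval, of length independent of $n$, on which $u_n$ is uniformly Lipschitz up to the boundary. If $u_n$ were small there, the solution could be continued past $\sigma=0$; this gives nontriviality.

\begin{lemma}\label{lem:good}
There are $\delta\in(0,\frac1{16})$, $C_2$, $c_0>0$ and $\sigma_{0,n}\in(-\frac14,-\frac18)$ such that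
\begin{equation}\label{good}
\|u_n\|_m+\|u_n\|_\infty+\|\nabla u_n\|_\infty\le C_2\quad\text{on }[\sigma_{0,n}+\tfrac\delta2,\sigma_{0,n}+\delta)\subset(-\tfrac14,-\tfrac1{16}),
\end{equation}
and $\|u_n(\sigma_n')\|_\infty\ge2c_0$ for $\sigma_n':=\sigma_{0,n}+\frac34\delta$.
\end{lemma}

\begin{proof}
By \eqref{W} there is $\sigma_{0,n}\in(-\frac14,-\frac18)$ with $W_n(\sigma_{0,n})\in W^{1,2}_0$ and $\|\nabla W_n(\sigma_{0,n})\|_2^2\le8C_1$, so $\|W_n(\sigma_{0,n})\|_6\le C$ by (S5). By \eqref{V} and (S1), for $0<r<\delta$,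
\[
r^{\beta_m}\|e^{-rA}u_n(\sigma_{0,n})\|_m\le Cr^{\beta_m}\|V_n(\sigma_{0,n})\|_m+Cr^{\beta_m-\frac32(\frac16-\frac1m)}\|W_n(\sigma_{0,n})\|_6\le C(\delta^{\beta_m}+\delta^{1/4}),
\]
because $\beta_m-\frac32(\frac16-\frac1m)=\frac14$. Fix $\delta\in(0,\frac1{16})$ so small that Lemma \ref{lem:mild} applies with the critical rate $\gamma=\beta_m$, $T_0=\delta$ and datum $u_n(\sigma_{0,n})$. Since $u_n$ is a mild solution bounded in $L^m$ on $[\sigma_{0,n},\sigma_{0,n}+\delta]$, it is the solution of Lemma \ref{lem:mild}, and \eqref{mildbounds} gives \eqref{good}.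

Next, $\|u_n(\sigma_n')\|_{2m}\le\|u_n(\sigma_n')\|_\infty^{1/2}C_2^{1/2}$. If the right side were small enough, depending only on $\Omega$ and $m$, Lemma \ref{lem:mild} with exponent $2m$, $\gamma=0$, $T_0=1$ and datum $u_n(\sigma_n')$ would give a mild solution bounded in $L^{2m}$ on $(\sigma_n',\sigma_n'+1)\ni0$. By uniqueness it equals $u_n$ on $(\sigma'_n,0)$. So $u\in L^\infty(t_*-\eta,t_*;L^{2m})$ for some $\eta>0$, contrary to \eqref{contra}. Hence $\|u_n(\sigma_n')\|_\infty\ge2c_0$ with some $c_0$ as claimed.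
\end{proof}

\noindent\textbf{Choice of $x_n$.} By Lemma \ref{lem:good} we can choose $x_n\in\Omega$ such that
\begin{equation}\label{c0}
|u_n(0,\sigma_n')|\ge c_0 .
\end{equation}

\section{The limit flow}\label{sec:limit}

\subsection{The limit domain}

Let $d_n=\operatorname{dist}(0,\partial\Omega_n)$ and pass to a subsequence. If $d_n\to\infty$, put $H=\mathbb R^3$. Otherwise $d_n\to d<\infty$. Let $z_n\in\partial\Omega$ be a point nearest to $x_n$ and $e_n$ the inner unit normal at $z_n$, so that $x_n=z_n+\lambda_nd_ne_n$. Pass to a subsequence with $e_n\to e$ and put $H=\{y:y\cdot e>-d\}$. In a ball about $z_n$ of radius $r_0$ independent of $n$, $\Omega$ is the region above the graph of a function $h_n$ over the tangent plane, with $|h_n(y')|\le C|y'|^2$. Therefore, in the ball of radius $r_0/\lambda_n$ about $-d_ne_n$,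
\[
\Omega_n=\{y:\ y\cdot e_n+d_n>\lambda_n^{-1}h_n(\lambda_ny')\},\qquad|\lambda_n^{-1}h_n(\lambda_ny')|\le C\lambda_n|y'|^2 ,
\]
$y'$ being the component of $y$ orthogonal to $e_n$. Hence, for large $n$, every given compact subset of $H$ lies in $\Omega_n$, and every given compact subset of $\mathbb R^3\setminus\overline H$ is disjoint from $\Omega_n$. Functions on $\Omega_n$, including $\nabla V_n$ and the pressure gradients below, are extended by $0$ to $\mathbb R^3$.

\subsection{The pressure}

The pressure is nonlocal, and $V_n$, $W_n$ are controlled in different spaces. We decompose the pressure accordingly, by maximal regularity, so as to have bounds over the whole of $\Omega_n$; these will give decay at infinity in the limit. Let $I=(-\frac58,0)$.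

\begin{lemma}\label{lem:pressure}
On $\Omega_n\times I$ we have $\nabla\pi_n=\nabla\pi_{1,n}+\nabla\pi_{2,n}+\nabla\pi_{3,n}$ with $\nabla\pi_{i,n}$ bounded, uniformly in $n$, in $L^{\varrho_i}(I;L^{r_i}(\Omega_n))$, where
\[
(\varrho_1,r_1)=(m,m),\qquad(\varrho_2,r_2)=(2,2),\qquad(\varrho_3,r_3)=(\tfrac32,\tfrac98) .
\]
\end{lemma}

\begin{proof}
Let $\chi\in C^\infty(\mathbb R)$ with $\chi=0$ for $\sigma\le-\frac34$ and $\chi=1$ for $\sigma\ge-\frac58$. On $\Omega_n\times(-\frac34,0)$ write $\chi'u_n-\chi u_n\cdot\nabla u_n=f_1+f_2+f_3$ with (index $n$ dropped)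
\[
f_1=\chi'V-\chi V\cdot\nabla V,\qquad f_2=\chi'W-\chi(V\cdot\nabla W+W\cdot\nabla V),\qquad f_3=-\chi W\cdot\nabla W .
\]
By \eqref{V}, \eqref{W}, $f_1$ is bounded in $L^m(L^m)$, as $\|V\cdot\nabla V\|_m\le\|V\|_\infty\|\nabla V\|_m$; and $f_2$ is bounded in $L^2(L^2)$, as $V$ and $\nabla V$ are bounded. For $f_3$, with $\frac89=\frac7{18}+\frac12$ and $\frac7{18}=\frac{2/3}2+\frac{1/3}6$,
\[
\|W\cdot\nabla W\|_{9/8}\le\|W\|_{18/7}\|\nabla W\|_2\le C\|W\|_2^{2/3}\|\nabla W\|_2^{4/3} ,
\]
so $f_3$ is bounded in $L^{3/2}(L^{9/8})$. Solve $z_{i,\sigma}+Az_i=Pf_i$ on $(-\frac34,0)$ with zero data at $\sigma=-\frac34$ by (F2). The field $\chi u_n$ satisfies $(\chi u_n)_\sigma+A(\chi u_n)=P(f_1+f_2+f_3)$ with zero data. On $(-\frac34,\sigma_1)$, $\sigma_1<0$, all $z_i$ and the smooth field $\chi u_n$ belong to the class of (F2) with exponents $(\frac32,\frac98)$, because the interval is finite and $\Omega_n$ is bounded. By uniqueness in this class $\chi u_n=z_1+z_2+z_3$. With $\nabla\pi_{i,n}:=f_i-z_{i,\sigma}+\Delta z_i$,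 summation on $I$, where $\chi=1$, gives $\sum_i\nabla\pi_{i,n}=-u_n\cdot\nabla u_n-\partial_\sigma u_n+\Delta u_n=\nabla\pi_n$. The bounds are (S6).
\end{proof}

\subsection{Convergence}

By \eqref{V}, \eqref{W}, Lemma \ref{lem:pressure} and the inequality $\|W\|_{10/3}^{10/3}\le C\|W\|_2^{4/3}\|\nabla W\|_2^2$, we can pass to a subsequence such that
\[
V_n\rightharpoonup V_\infty\ \text{weak-}*\text{ in }L^\infty(I;L^m(\mathbb R^3)),\qquad\nabla\pi_{i,n}\rightharpoonup G_i\ \text{weakly in }L^{\varrho_i}(I;L^{r_i}(\mathbb R^3)),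
\]
and $W_n\rightharpoonup W_\infty$ weak-$*$ in $L^\infty(I;L^2(\mathbb R^3))$ and weakly in $L^2(I;W^{1,2}(\mathbb R^3))$, with $W_\infty\in L^{10/3}(\mathbb R^3\times I)$. Put $u_\infty=V_\infty+W_\infty$.

\begin{lemma}\label{lem:suitable}
Let $B$ be a ball with $\overline B\subset H$, and let $\tilde\pi_{i,n}$ be $\pi_{i,n}$ minus its mean over $B$. Then $u_n\to u_\infty$ in $L^3(B\times I)$ and $\tilde\pi_{i,n}\rightharpoonup\tilde\pi_i$ weakly in $L^{3/2}(B\times I)$, where $\nabla\tilde\pi_i=G_i$ and $\tilde\pi_i$ has mean zero over $B$. With $\tilde\pi=\sum_i\tilde\pi_i$, the pair $(u_\infty,\tilde\pi)$ is a suitable weak solution in $B\times I$.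
\end{lemma}

\begin{proof}
\emph{Compactness.} For large $n$, $\overline B\subset\Omega_n$, and on $B\times I$ the fields $u_n$ are bounded in $L^\infty(I;L^2)\cap L^2(I;W^{1,2})\cap L^{10/3}$. By the Poincar\'e--Sobolev inequality on $B$ (for $i=3$: $W^{1,9/8}\subset L^{9/5}\subset L^{3/2}$), $\tilde\pi_{i,n}$ is bounded in $L^{3/2}(B\times I)$. Hence
\[
\partial_\sigma u_n=\operatorname{div}\Big(\nabla u_n-u_n\otimes u_n-\sum_i\tilde\pi_{i,n}\,{\rm Id}\Big)
\]
is bounded in $L^{3/2}(I;W^{-1,3/2}(B))$. By the Aubin--Lions lemma, $(u_n)$ is relatively compact in $L^2(B\times I)$ and hence, by the $L^{10/3}$-bound, in $L^3(B\times I)$. Every limit point is $u_\infty$, so the whole sequence converges. A weak limit point of $(\tilde\pi_{i,n})$ in $L^{3/2}(B\times I)$ has gradient $G_i$ and mean zero over $B$ for a.e.\ $\sigma$, so it is unique and the sequence converges weakly. Passing to the limit in the equation, $(u_\infty,\tilde\pi)$ solves the Navier--Stokes system in $B\times I$ in the sense of distributions.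

\emph{Local energy inequality.} Let $0\le\phi\in C_c^\infty(\mathbb R^4)$ vanish near the parabolic boundary of $B\times I$, and let $\tilde\pi_n=\sum_i\tilde\pi_{i,n}$. This differs from $\pi_n$ on $B$ by a function of $\sigma$, which does not contribute below because $\int_Bu_n\cdot\nabla\phi=0$. Since $u_n$ is smooth for $\sigma<0$, testing the equation with $2\phi u_n$ gives, for $\sigma\in I$,
\[
\int_B\phi|u_n(\sigma)|^2+2\int_{-5/8}^\sigma\!\int_B\phi|\nabla u_n|^2=\int_{-5/8}^\sigma\!\int_B|u_n|^2(\partial_\sigma\phi+\Delta\phi)+u_n\cdot\nabla\phi\,(|u_n|^2+2\tilde\pi_n) .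
\]
By strong convergence of $u_n$ in $L^3$ and weak convergence of $\tilde\pi_n$ in $L^{3/2}$, the right side converges to the same expression for $(u_\infty,\tilde\pi)$. For a subsequence, $u_n(\sigma)\to u_\infty(\sigma)$ in $L^2(B)$ for a.e.\ $\sigma$, and the gradient term is weakly lower semicontinuous. This gives the local energy inequality.
\end{proof}

\subsection{Time traces; the limit vanishes at the final time}

\begin{lemma}\label{lem:zero}
Let $\varphi\in C^\infty_{c,\sigma}(H)$. For large $n$ put $F_n(\sigma)=\langle u_n(\sigma),\varphi\rangle$ for $\sigma\in[-\frac58,0)$ and $F_n(0)=\langle b_n,\varphi\rangle$. There is a continuous function $F$ with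
\begin{equation}\label{traces}
F_n\to F\ \text{ uniformly on }[-\tfrac58,0],\qquad F(\sigma)=\langle u_\infty(\sigma),\varphi\rangle\ \text{ for a.e. }\sigma,\qquad F(0)=0 .
\end{equation}
\end{lemma}

\begin{proof}
Since $u_n(\sigma)\rightharpoonup b_n$ as $\sigma\uparrow0$, $F_n$ is continuous on $[-\frac58,0]$. By \eqref{V} and \eqref{W}, $\|u_n\|_{L^2({\rm supp}\,\varphi)}\le C(\varphi)$ on $[-\frac58,0)$, so the $F_n$ are uniformly bounded and
\[
|F_n'|\le\|u_n\|_{L^2({\rm supp}\,\varphi)}\|\Delta\varphi\|_2+\|u_n\|_{L^2({\rm supp}\,\varphi)}^2\|\nabla\varphi\|_\infty\le C(\varphi) .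
\]
As $F_n\rightharpoonup\langle u_\infty(\cdot),\varphi\rangle$ weak-$*$ in $L^\infty(I)$, every uniform limit point given by Arzel\`a--Ascoli equals this function a.e.; so it is unique, and the whole sequence converges uniformly.

To compute $F(0)=\lim\langle b_n,\varphi\rangle$, let $A_n=A_{\Omega_n}$. For large $n$, $\varphi\in D(A_n)$ and $A_n\varphi=-\Delta\varphi$, because $\Delta\varphi\in C^\infty_{c,\sigma}(\Omega_n)$. Hence
\[
\langle b_n,\varphi\rangle=\langle e^{-A_n}b_n,\varphi\rangle-\int_0^1\langle e^{-\tau A_n}b_n,\Delta\varphi\rangle\,d\tau .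
\]
By \eqref{scaling} and \eqref{zeta}, $\|e^{-\tau A_n}b_n\|_p=\lambda_n^{2\beta_p}\|e^{-\lambda_n^2\tau A}b\|_p\le\tau^{-\beta_p}\zeta(\lambda_n^2)$ for $0<\tau\le1$. As $\beta_p<1$, it follows that $|\langle b_n,\varphi\rangle|\le C(\varphi)\zeta(\lambda_n^2)\to0$.
\end{proof}

\section{The vorticity vanishes: end of the proof of Theorem \ref{blowup}}\label{sec:end}

Let $\omega=\operatorname{curl}u_\infty$. Outside the good time interval we have no regularity of $u_\infty$ near $\partial H$, and near $\sigma=0$ we have regularity only far away from the origin, at a positive distance from $\partial H$. The argument is therefore in two steps (Figure \ref{fig}). Far away, $u_\infty$ is regular up to $\sigma=0$, and backward uniqueness gives $\omega=0$. On the good time interval, $u_\infty$ is Lipschitz everywhere, and unique continuation carries $\omega=0$ to all of $H$. If $H=\mathbb R^3$, let $e$ be any unit vector.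

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!20] (4,0) rectangle (7.5,2.6);
\fill[gray!45] (0,1.0) rectangle (7.5,1.4);
\draw[thick] (0,-0.1) -- (0,2.8);
\draw[dashed] (4,0) -- (4,2.6);
\draw[thick] (4,2.6) -- (7.5,2.6);
\draw[->] (-0.4,0) -- (8,0) node[right] {$y\cdot e$};
\node[left] at (0,2.6) {$\sigma=0$};
\node[left] at (-0.45,0) {$\sigma=-\frac14$};
\node[below] at (0,-0.1) {$\partial H$};
\node[below] at (4,0) {$R$};
\node at (5.75,2.0) {$\Pi\times(-\frac14,0)$};
\node at (2,1.2) {$H\times J$};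
\draw[->,thick] (4.6,0.7) -- (1.6,0.7);
\draw[->,thick] (5.75,2.95) -- (5.75,2.65);
\node[above] at (5.75,2.9) {$\omega=0$ at $\sigma=0$};
\end{tikzpicture}
\caption{Where the vorticity $\omega$ of the limit flow is shown to vanish, in the plane of the normal coordinate $y\cdot e$ and rescaled time $\sigma$ (drawn for a half-space $H$). First, in the light region $\Pi\times(-\frac14,0)$, $\Pi=\{y\cdot e>R\}$, by backward uniqueness from the final time. Then in the dark strip $H\times J$, where $J$ is a short time interval on which the flow is Lipschitz, by unique continuation from $\Pi$ to all of $H$.}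
\label{fig}
\end{figure}

\subsection{Far away: backward uniqueness}

\begin{lemma}\label{lem:far}
There is $R\ge1$ such that $\omega=0$ in $\Pi\times(-\frac14,0)$, where $\Pi=\{y:y\cdot e>R\}$. Here $u_\infty$ and its spatial derivatives up to order $3$ are, after modification on a null set, bounded and continuous on $\overline\Pi\times[-\frac14,0]$.
\end{lemma}

\begin{proof}
\emph{Regularity.} For balls $B=B(x,\frac12)$ with $\overline B\subset H$ and with $\tilde\pi$ the pressure of Lemma \ref{lem:suitable} for $B$, we claim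
\[
\int_{B\times I}|u_\infty|^3+|\tilde\pi|^{3/2}\to0\qquad\text{as }|x|\to\infty .
\]
Indeed $V_\infty\in L^m(\mathbb R^3\times I)$ and $W_\infty\in L^{10/3}(\mathbb R^3\times I)$, so their norms over $B\times I$ tend to $0$, and H\"older's inequality handles $|u_\infty|^3$. By Poincar\'e--Sobolev $\|\tilde\pi_i\|_{L^{3/2}(B\times I)}\le C\|G_i\|_{L^{\varrho_i}(I;L^{r_i}(B))}$, which tends to $0$ by dominated convergence in $\sigma$. Now apply (F4), rescaled by the factor $\frac12$, in the cylinders $B(x,\frac12)\times(t-\frac14,t)$ with $t\in[-\frac14,0]$; they lie in $B\times I$ since $t-\frac14\ge-\frac12$. As $x\cdot e\ge R\ge1$ implies $\overline{B(x,\frac12)}\subset H$ and $|x|\ge R$, the regularity statement holds if $R$ is large.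

\emph{Equation.} Taking the curl of the Navier--Stokes equation, in $\Pi\times(-\frac14,0)$
\[
\partial_\sigma\omega-\Delta\omega=-u_\infty\cdot\nabla\omega+\omega\cdot\nabla u_\infty .
\]
So $\partial_\sigma\omega$ is bounded and $|\partial_\sigma\omega-\Delta\omega|\le C(|\omega|+|\nabla\omega|)$.

\emph{Final value.} Let $\psi\in C^\infty_c(\Pi)^3$ and $\varphi=\operatorname{curl}\psi\in C^\infty_{c,\sigma}(H)$. By \eqref{traces}, $F(\sigma)=\langle u_\infty(\sigma),\varphi\rangle$ for a.e.\ $\sigma\in(-\frac14,0)$, and both sides are continuous on $[-\frac14,0]$. Hence $\langle\omega(0),\psi\rangle=\langle u_\infty(0),\varphi\rangle=F(0)=0$, and $\omega(\cdot,0)=0$ in $\Pi$.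

\emph{Conclusion.} Reverse time and move $\Pi$ to $\mathbb R^3_+$ by a translation and a rotation; a dilation by the factor $2$ in space and $4$ in time turns $(0,\frac14)$ into $(0,1)$. After multiplication by a small constant the resulting function $w$ satisfies $|w|\le1$, and (F5) gives $w\equiv0$.
\end{proof}

\subsection{On the good interval: unique continuation}

Pass to a subsequence with $\sigma_n'\to\sigma'$ and let $J=(\sigma'-\frac\delta8,\sigma'+\frac\delta8)$. For large $n$ we have $|\sigma_n'-\sigma'|<\frac\delta8$, so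
\[
J\subset(\sigma_n'-\tfrac\delta4,\sigma_n'+\tfrac\delta4)\subset[\sigma_{0,n}+\tfrac\delta2,\sigma_{0,n}+\delta)\subset(-\tfrac14,-\tfrac1{16}) ,
\]
and \eqref{good} gives $|u_\infty|,|\nabla u_\infty|\le C$ a.e.\ in $H\times J$.

\begin{lemma}\label{lem:good0}
$\omega=0$ in $H\times J$.
\end{lemma}

\begin{proof}
\emph{Regularity of $\omega$.} Since $u_\infty\cdot\nabla u_\infty=\omega\times u_\infty+\nabla\frac{|u_\infty|^2}2$, we have in $H\times J$, in the sense of distributions,
\[
\partial_\sigma\omega-\Delta\omega=-\operatorname{curl}(\omega\times u_\infty)=\operatorname{div}g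
\]
with $g$ bounded. For $\eta\in C_c^\infty(H\times J)$ a direct computation gives
\[
(\partial_\sigma-\Delta)(\eta\omega_i)=\partial_j\big(\eta g_{ji}-2\omega_i\,\partial_j\eta\big)+\big(\omega_i\,\partial_\sigma\eta+\omega_i\,\Delta\eta-g_{ji}\,\partial_j\eta\big) ,
\]
that is, $(\partial_\sigma-\Delta)(\eta\omega)=\operatorname{div}G+f$ with $G$, $f$ bounded and compactly supported. Let $\Gamma$ be the heat kernel. As $\eta\omega$ has compact support, $\eta\omega=\Gamma*(\partial_\sigma-\Delta)(\eta\omega)=\Gamma*(\operatorname{div}G+f)$, and the parabolic Calder\'on--Zygmund theorem gives $\nabla(\eta\omega)\in L^r$ for all $r<\infty$. So $\nabla\omega\in L^r_{\rm loc}(H\times J)$. As $\operatorname{div}u_\infty=\operatorname{div}\omega=0$, the vorticity equation can be written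
\[
\partial_\sigma\omega-\Delta\omega=-u_\infty\cdot\nabla\omega+\omega\cdot\nabla u_\infty\in L^r_{\rm loc} .
\]
With another cut-off, $(\partial_\sigma-\Delta)(\eta\omega)\in L^r$ with compact support, and $\omega\in W^{2,1}_{r,{\rm loc}}(H\times J)$ for all $r<\infty$. In particular $\omega$ is continuous, and $|\partial_\sigma\omega-\Delta\omega|\le C(|\omega|+|\nabla\omega|)$ a.e.\ in $H\times J$.

\emph{Propagation.} Let $x\in H$ and $t_0\in J$. For $l$ large and $\mu>0$ small, $x_0:=x+le\in\Pi$ and $\overline{B(x_0,l+\mu)}\subset H$; indeed, if $H$ is a half-space, then $y\cdot e\ge x\cdot e-\mu>-d$ on this ball. The ball contains $x$. Consider $w(y,t)=\omega(x_0+y,t_0-t)$ on $B(0,l+\mu)\times(0,\mu')$ with $\mu'>0$ so small that $[t_0-\mu',t_0]\subset J$. Then $w\in W^{2,1}_2$, $|\partial_tw+\Delta w|\le C(|w|+|\nabla w|)$ a.e., and $w$ is bounded. By Lemma \ref{lem:far}, $\omega$ vanishes near $(x_0,t_0)$, so $w$ vanishes where $|y|+\sqrt t$ is small, and therefore $|w|\le C_k(|y|+\sqrt t)^k$ for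 all $k$. By (F6), $\omega(\cdot,t_0)=0$ on $B(x_0,l+\mu)$; in particular $\omega(x,t_0)=0$.
\end{proof}

\subsection{The contradiction}

The nontriviality \eqref{c0} is a statement about a point that may lie close to $\partial\Omega_n$. We transport it to the limit through the zero extensions, for which the boundary is invisible.

By \eqref{good} and $u_n|_{\partial\Omega_n}=0$, the zero extensions of $u_n(\sigma_n')$ are Lipschitz on $\mathbb R^3$ with constant $C_2$ (split a segment into its parts inside and outside $\Omega_n$), bounded, bounded in $L^m(\mathbb R^3)$, and divergence free on $\mathbb R^3$. Along a subsequence they converge locally uniformly to a Lipschitz field $U\in L^m(\mathbb R^3)$ with $\operatorname{div}U=0$, $U=0$ outside $\overline H$ and, by \eqref{c0}, $|U(0)|\ge c_0$.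

Let $\psi\in C_c^\infty(H)^3$, $\varphi=\operatorname{curl}\psi$, and let $F_n$, $F$ be as in Lemma \ref{lem:zero}. By Lemma \ref{lem:good0}, $F(\sigma)=\langle\omega(\sigma),\psi\rangle=0$ for a.e.\ $\sigma\in J$, so $F=0$ on $J$ by continuity. By uniform convergence
\[
\langle U,\operatorname{curl}\psi\rangle=\lim_{n\to\infty}F_n(\sigma_n')=F(\sigma')=0 .
\]
Thus $\operatorname{curl}U=0$ in $H$, and $\operatorname{curl}U=0$ outside $\overline H$ since $U=0$ there. As $U$ is Lipschitz and $|\partial H|=0$, $\operatorname{curl}U=0$ and $\operatorname{div}U=0$ a.e.\ in $\mathbb R^3$. Hence $\Delta U=\nabla\operatorname{div}U-\operatorname{curl}\operatorname{curl}U=0$ in the sense of distributions on $\mathbb R^3$. So $U$ is harmonic and in $L^m(\mathbb R^3)$, and the mean value property over balls of radius tending to infinity gives $U\equiv0$. This contradicts $|U(0)|\ge c_0>0$. Therefore \eqref{contra} is false, and Theorem \ref{blowup} is proved. \qed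

\begin{remark}
The proof uses $\rho<\infty$ in two places: in \eqref{zeta}, and in the bound for $N_{p,p}$ that enters the splitting. Nothing is claimed for third index $\rho=\infty$, nor for $q=\infty$.
\end{remark}

\section{Proofs of Theorems \ref{main} and \ref{char}}\label{sec:proofs}

\begin{lemma}\label{lem:cont}
Let $u$ be a weak solution such that every $t\in[0,T)$ is local right-side $L^s(L^q)$-regular for $u$, and $\liminf_{t\uparrow t_0}\|u(t)\|_{B^{q,s}(\Omega)}<\infty$ for every $t_0\in(0,T)$. Then $u\in L^s_{\rm loc}([0,T);L^q(\Omega))$.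
\end{lemma}

\begin{proof}
Let $t_*=\sup\{t\in(0,T):u\in L^s(0,t;L^q(\Omega))\}$. By right-side regularity at $0$ the set is not empty, so $t_*>0$. Suppose $t_*<T$. For each $t<t_*$ we have $u\in L^s(0,t;L^q)$, so by (F3) $u$ and the pressure, normalized to have mean zero over $\Omega$, are smooth on $\overline\Omega\times(0,t_*)$. Since $N_{q,s}(u(t))=\|u(t)\|_{B^{q,s}}$, Theorem \ref{blowup} with $\rho=s$ applies and gives $u\in L^\infty(t_*-\eta,t_*;L^q)$ for some $\eta\in(0,t_*)$. Hence $u\in L^s(0,t_*;L^q)$. By right-side regularity at $t_*$, $u\in L^s(t_*,t_*+\epsilon;L^q)$ for some $\epsilon>0$ with $t_*+\epsilon<T$. So $u\in L^s(0,t_*+\epsilon;L^q)$, contradicting the definition of $t_*$. Hence $t_*=T$.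
\end{proof}

\begin{proof}[Proof of Theorem \ref{main}]
By Proposition \ref{known} every $t\in[0,T)$ is local right-side $L^s(L^q)$-regular. Since $\|u(t)\|_{B^{q,s}}$ is essentially bounded near each $t_0\in(0,T)$, the lower limits in Lemma \ref{lem:cont} are finite. The lemma gives $u\in L^s_{\rm loc}([0,T);L^q(\Omega))$, and smoothness on $\overline\Omega\times(0,T)$ follows from (F3).
\end{proof}

\begin{proof}[Proof of Theorem \ref{char}]
\emph{(i)$\Rightarrow$(ii).} The idea is to read Duhamel's formula backwards: the linear flow started at $u(t)$ is $u$ plus a term that is quadratic in $u$. Let $T'<T$ be finite and $\eta>0$ with $T'+\eta<T$. We have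
\[
\|u\otimes u\|_2\le\|u\|_q\|u\|_{\frac{2q}{q-2}}\le C\|u\|_q\|u\|_2^{1-\frac3q}\|\nabla u\|_2^{\frac3q} ,
\]
and $\frac1s+\frac3{2q}=\frac12$, so $u\otimes u\in L^2_{\rm loc}([0,T);L^2)$. Hence the weak formulation, with test fields $\chi(t)\varphi(x)$ and by density of $C^\infty_{c,\sigma}(\Omega)$ in $W^{1,2}_{0}\cap L^2_\sigma$, gives $u_t\in L^2_{\rm loc}([0,T);(W^{1,2}_0\cap L^2_\sigma)^*)$ with
\[
\langle u_t,v\rangle=-\langle\nabla u,\nabla v\rangle+\langle u\otimes u,\nabla v\rangle .
\]
Let $t\in[0,T']$, $0<\tau<\eta$, $\varphi\in C^\infty_{c,\sigma}(\Omega)$. The function $\psi(r)=e^{-(\tau-r)A}\varphi$ is continuous on $[0,\tau]$ into $D(A)$ and $\psi'=A\psi$. Since $\langle\nabla u,\nabla\psi\rangle=\langle u,A\psi\rangle$, we get $\frac d{dr}\langle u(t+r),\psi(r)\rangle=\langle(u\otimes u)(t+r),\nabla\psi(r)\rangle$ for a.e.\ $r$, and integration gives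
\[
\langle u(t+\tau),\varphi\rangle-\langle e^{-\tau A}u(t),\varphi\rangle=\int_0^\tau\langle(u\otimes u)(t+r),\nabla e^{-(\tau-r)A}\varphi\rangle\,dr .
\]
By (S3) from $L^{q/2}$ to $L^q$, where $\frac12+\frac3{2q}=1-\frac1s$,
\[
\int_0^\tau\|e^{-(\tau-r)A}P\operatorname{div}(u\otimes u)(t+r)\|_q\,dr\le C\int_0^\tau(\tau-r)^{-1+\frac1s}\|u(t+r)\|_q^2\,dr .
\]
As a function of $\tau$, the right side is in $L^s(0,\eta)$ with norm at most $C\|u\|_{L^s(0,T'+\eta;L^q)}^2$, by the Hardy--Littlewood--Sobolev inequality ($L^{s/2}\to L^s$, $s>2$). In particular it is finite for a.e.\ $\tau$, and for these $\tau$, by \eqref{defdiv},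
\[
e^{-\tau A}u(t)=u(t+\tau)+\int_0^\tau e^{-(\tau-r)A}P\operatorname{div}(u\otimes u)(t+r)\,dr .
\]
So $\int_0^\eta\|e^{-\tau A}u(t)\|_q^s\,d\tau$ is bounded uniformly in $t\in[0,T']$. For $\tau\ge\eta$, (S1) and the exponential decay in $L^2$ give $\|e^{-\tau A}u(t)\|_q\le C_\eta e^{-c\tau}\|u(t)\|_2$ with $c>0$, and $\|u(t)\|_2\le\|u_0\|_2$ by \eqref{EI}. Hence $\sup_{t\le T'}\|u(t)\|_{B^{q,s}}<\infty$.

\emph{(ii)$\Rightarrow$(iii).} Near any given time, $\|u(t)\|_{B^{q,s}}$ is bounded for a.e.\ $t$. As $u$ is weakly continuous in $L^2_\sigma$, Lemma \ref{lem:N}(c) gives the same bound for every $t$, including $t=0$.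

\emph{(iii)$\Rightarrow$(i).} By weak continuity and Lemma \ref{lem:N}(c), $u(t_0)\in B^{q,s}(\Omega)$ for every $t_0\in[0,T)$. By (F7) there is a weak solution $v\in L^s(0,\epsilon;L^q)$ with $v(0)=u(t_0)$. By \eqref{EI}, $u(t_0+\cdot)$ is a weak solution with datum $u(t_0)$ that satisfies the energy inequality from its initial time. By Serrin--Masuda uniqueness $u(t_0+\cdot)=v$ on a short interval. So every $t_0$ is local right-side $L^s(L^q)$-regular, and Lemma \ref{lem:cont} gives (i).
\end{proof}

\begin{thebibliography}{9}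

\bibitem{Preprint}
\emph{Besov Space Regularity Conditions For Weak Solutions Of The Navier-Stokes Equations}, preprint 2669, TU Darmstadt, \texttt{https://www.mathematik.tu-darmstadt.de/\allowbreak media/\allowbreak mathematik/\allowbreak forschung/\allowbreak preprint/\allowbreak preprints/\allowbreak 2669.pdf}.

\bibitem{ESS}
Escauriaza, Seregin, \v Sver\'ak, Uspekhi Mat.\ Nauk \textbf{58} (2003).

\bibitem{FS}
Farwig, Sohr, Math.\ Ann.\ \textbf{345} (2009).

\bibitem{FSV}
Farwig, Sohr, Varnhorn, Ann.\ Univ.\ Ferrara \textbf{55} (2009).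

\bibitem{Galdi}
Galdi, \emph{An Introduction to the Navier--Stokes Initial-Boundary Value Problem}.

\bibitem{Giga}
Giga, Math.\ Z.\ (1981).

\bibitem{GigaSohr}
Giga, Sohr, J.\ Funct.\ Anal.\ \textbf{102} (1991).

\bibitem{Sohr}
Sohr, \emph{The Navier--Stokes Equations}.

\bibitem{Solonnikov}
Solonnikov (1977).

\end{thebibliography}

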